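# Covers in the lattice of varieties of completely regular semigroups

## 1. The guess "no", and orthogroups as its candidate

An *epigroup* is a semigroup $S$ in which every $x\in S$ has a power $x^n$ ($n\ge 1$) lying in a subgroup of $S$. Let $x^\omega$ be the identity of the maximal subgroup containing those powers of $x$ that lie in subgroups, and let $\bar x=(xx^\omega)^{-1}$, the inverse being taken in that subgroup. Epigroups are regarded as unary semigroups $(S,\cdot,\bar{\ })$, and varieties of epigroups are varieties of such unary semigroups. For $n\ge1$ let $\mathcal E_n$ be the variety of epigroups in which every $x$ has index at most $n$, that is, $x^n$ lies in a subgroup. For example, in $S=\{a,0\}$ with all products equal to $0$ we have $a^\omega=\bar a=0$, so $S\in\mathcal E_2\setminus\mathcal E_1$. The variety $\mathcal E_1$ consists of the unions of groups, called *completely regular* (c.r.) semigroups; there $\bar x$ is the inverse of $x$ in its maximal subgroup.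

A *cover* of $x$ in a lattice $L$ is an element $y>x$ with nothing strictly between $x$ and $y$. The lattice has the *cover property* if every element other than the greatest has a cover. (A finite lattice has it; the interval $[0,1]$ of real numbers does not.) The question, Problem 2.14 in "Structural Theory of Automata, Semigroups, and Universal Algebra", is whether the lattice $L(\mathcal E_1)$ of all subvarieties of $\mathcal E_1$ has the cover property.

Two facts come with the problem. The lattice $L(\mathcal E)$ of all epigroup varieties has the cover property. For every $n>1$ the lattice $L(\mathcal E_n)$ does not: if $\mathcal{EA}_n$ is the class of epigroups in $\mathcal E_n$ whose idempotent-generated subepigroups are combinatorial (all subgroups trivial), then $\mathcal{EA}_n$ is a variety with no cover in $L(\mathcal E_n)$.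

So the first guess is **no**, with $\mathcal{EA}_1$ as witness. What is $\mathcal{EA}_1$? A combinatorial c.r. semigroup is a band, so $S\in\mathcal{EA}_1$ implies that products of idempotents of $S$ are idempotent. Conversely, if they are, then the idempotents form a subband, and this subband is the idempotent-generated subepigroup. Thus $\mathcal{EA}_1$ is the variety of *orthogroups*: the c.r. semigroups satisfying $(x^0y^0)^2=x^0y^0$, where $x^0=x\bar x$.

Let us test the guess. The trivial variety $\mathcal T$ has a cover: every nontrivial semilattice contains a two-element chain, which generates the variety $\mathcal{SL}$ of all semilattices, so $\mathcal{SL}$ covers $\mathcal T$. The following applies to many more varieties. Recall that subvarieties $V$ of $\mathcal E_1$ correspond, with inclusion reversed, to the fully invariant (f.i.) congruences $\rho_V$ on the free c.r. semigroup $F$ of countable rank, where $\rho_V$ is the set of identities of $V$.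

**Proposition 1.1.** If a proper subvariety $V$ of $\mathcal E_1$ is defined within $\mathcal E_1$ by finitely many identities, then $V$ has a cover in $L(\mathcal E_1)$.

*Proof.* Let $\rho_V$ be generated, as an f.i. congruence, by the finite set $B$. Consider the f.i. congruences $\tau\subsetneq\rho_V$; equality is one, since $V\ne\mathcal E_1$. The union of a nonempty chain of them is an f.i. congruence inside $\rho_V$. If it were $\rho_V$, it would contain $B$, so, $B$ being finite, some member of the chain would contain $B$ and equal $\rho_V$. By Zorn's lemma there is a maximal such $\tau$, and the variety of $\tau$ covers $V$. $\square$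

Thus the trivial variety, groups ($x^0=y^0$), bands ($x^2=x$), completely simple semigroups ($(xyx)^0=x^0$) and orthogroups all have covers. The candidate fails. The same argument works inside any variety, so for $n>1$ the variety $\mathcal{EA}_n$ cannot be defined within $\mathcal E_n$ by finitely many identities, whereas $\mathcal{EA}_1$ is defined within $\mathcal E_1$ by one.

The argument stops at one exact point. If $V$ needs infinitely many identities, the union of a chain of f.i. congruences properly inside $\rho_V$ may be $\rho_V$ itself, and Zorn's lemma gives nothing. These $V$ are the whole problem, and the guess turns out to be wrong for them as well.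

**Definition (tower).** A *tower* is a family $(U_\alpha)_{\alpha\le\kappa}$ of varieties of c.r. semigroups, indexed by ordinals, with $U_0=\mathcal T$, with $U_{\alpha+1}$ a cover of $U_\alpha$ for all $\alpha<\kappa$, and with $U_\alpha=\bigvee_{\beta<\alpha}U_\beta$ for limit $\alpha\le\kappa$.

**Theorem A.** Write $\mathcal{CR}=\mathcal E_1$. (1) Every variety $V\subsetneq\mathcal{CR}$ has a cover in $L(\mathcal{CR})$. (2) There is a tower with $U_\kappa=\mathcal{CR}$.

So $L(\mathcal E_1)$ has the cover property.

## 2. Completely regular semigroups, free objects and four facts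

We write $x^{-1}=\bar x$ and $x^0=xx^{-1}$, and we assume the axiom of choice. A semigroup congruence on a c.r. semigroup respects $^{-1}$ automatically, because inverses in maximal subgroups are unique. For a semigroup $S$, $S^1$ is $S$ with an identity adjoined. Green's relations: $x\,\mathcal R\,y$ iff $xS^1=yS^1$; $x\,\mathcal L\,y$ iff $S^1x=S^1y$; $x\,\mathcal J\,y$ iff $S^1xS^1=S^1yS^1$; $\mathcal H=\mathcal R\cap\mathcal L$, and $\mathcal D$ is the join of $\mathcal R$ and $\mathcal L$.

**(F1)** (Clifford, Green) In a c.r. semigroup $S$, $\mathcal D=\mathcal J$ is the least semilattice congruence, and the $\mathcal D$-classes are completely simple.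

By Rees, a completely simple semigroup is $\mathcal M(G;I,\Lambda;P)$: triples $(i,g,\lambda)$ with $(i,g,\lambda)(j,h,\mu)=(i,gp_{\lambda j}h,\mu)$. Its $\mathcal R$-classes are given by $i$, its $\mathcal L$-classes by $\lambda$, and its $\mathcal H$-classes are groups isomorphic to $G$. If $G=1$, it is a *rectangular band*; there $xyz=xz$. We shall use four consequences, valid in every c.r. semigroup $S$.

$$x\,\mathcal R\,y\iff x^0y=y\ \text{and}\ y^0x=x.\tag{2.1}$$
If $y=xs$, then $x^0y=y$; conversely $y=x^0y=x(x^{-1}y)$. So $\mathcal R$ is preserved by homomorphisms, and on a unary subsemigroup it is the restriction of $\mathcal R$ of $S$.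

$$x\in yS^1,\ x\,\mathcal D\,y\ \Longrightarrow\ x\,\mathcal R\,y.\tag{2.2}$$
Let $x=yt$. The element $y^0t$ lies in the $\mathcal D$-class of $yt$, which is that of $y$. So $x=y\cdot(y^0t)$ is a product inside one completely simple semigroup, and $x,y$ have the same first coordinate.

$$x\,\mathcal D\,y\ \Longrightarrow\ xy\in R_x\cap L_y\quad\text{and}\quad xyx\,\mathcal H\,x.\tag{2.3}$$
This is read off from the coordinates.

$$yt\,\mathcal D\,y\ \Longrightarrow\ z\mapsto zt\ \text{is a bijection}\ L_y\to L_{yt}\ \text{with}\ zt\,\mathcal R\,z.\tag{2.4}$$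
By (2.2) there is $t'\in S^1$ with $ytt'=y$. For $z=sy\in L_y$ we get $ztt'=z$, which gives injectivity and $zt\,\mathcal R\,z$; also $zt=syt\,\mathcal L\,yt$. For $w=s'yt\in L_{yt}$, $wt'\,\mathcal L\,ytt'=y$ and $wt't=s'ytt't=w$. Duals of all these hold for $\mathcal L$ and left multiplication.

**Free objects.** $F$ is the free c.r. semigroup on a countably infinite set $X$, and $F_Y$ is the unary subsemigroup generated by $Y\subseteq X$, which is free on $Y$. Reversing products gives an anti-automorphism of $F$ fixing the letters, so every statement has a dual. The *content* $c(u)$ of $u\in F$ is the set of letters in any term representing $u$; it is well defined because it is the image of $u$ in the free semilattice. As $\mathcal D$ is the least semilattice congruence,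
$$u\,\mathcal D\,v\ \text{in}\ F\iff c(u)=c(v).\tag{2.5}$$
Put $c(1)=\varnothing$ for $1\in F^1$. We write $\rho_V$ for the f.i. congruence of $V$ and $\operatorname{var}\sigma$ for the variety of $\sigma$. Then $V\subseteq W$ iff $\rho_W\subseteq\rho_V$, $\rho_{V\vee W}=\rho_V\cap\rho_W$, and $\rho_{V\cap W}=\rho_V\vee\rho_W$. Call $\sigma$ *regular* if $u\,\sigma\,v$ implies $c(u)=c(v)$, i.e. $\mathcal{SL}\subseteq\operatorname{var}\sigma$. Congruences on $F$ are extended to $F^1$ by relating $1$ only to $1$. We write $u\,\mathcal R_\sigma\,v$ if the images of $u,v$ in $F/\sigma$ are $\mathcal R$-related, i.e. $uw\,\sigma\,v$ and $vw'\,\sigma\,u$ for some $w,w'\in F^1$. If $\sigma$ is f.i., endomorphisms of $F$ preserve $\mathcal R_\sigma$.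

**(F2)** $L(\mathcal{CR})$ is modular (F. Pastijn, *The lattice of completely regular semigroup varieties*, J. Austral. Math. Soc. Ser. A 49 (1990) 24–42; M. Petrich, N. R. Reilly, Glasgow Math. J. 32 (1990) 137–152). In a modular lattice the intervals $[A\wedge B,B]$ and $[A,A\vee B]$ are isomorphic. Hence *if $B$ covers $A\cap B$, then $A\vee B$ covers $A$*.

**(F3)** (Birjukov, Fennemore, Gerhard) Every proper variety of bands has only finitely many subvarieties.

Let $L_2^1=\{1,a,b\}$ be the two-element left zero band ($ab=a$, $ba=b$) with an identity adjoined, $R_2^1$ its dual, and $\mathcal{LRB}=\operatorname{var}L_2^1$. It satisfies $xyx=xy$, so it is a proper variety of bands, and $L(\mathcal{LRB})$ is finite; dually for $R_2^1$. Since $\{1,a\}$ is a two-element semilattice, $\mathcal{SL}\subseteq\mathcal{LRB}$.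

**(F4)** $\mathbb Z$ and, more generally, every free group of finite rank is residually a finite $p$-group, for every prime $p$.

## 3. Towers hand their covers to every variety

A tower ending at $\mathcal{CR}$ solves the problem for all $V$ at once, finitely based or not.

**Lemma 3.1.** Let $(U_\alpha)_{\alpha\le\kappa}$ be a tower and $U_\kappa\not\subseteq V$. Then there is $\beta<\kappa$ with $U_\beta\subseteq V$ such that $V\vee U_{\beta+1}$ covers $V$.

*Proof.* Let $\alpha$ be least with $U_\alpha\not\subseteq V$. It is not $0$, as $\mathcal T\subseteq V$, and not a limit, since then $U_\alpha$ is the join of varieties contained in $V$. So $\alpha=\beta+1$, and $U_\beta\subseteq V\cap U_{\beta+1}\subsetneq U_{\beta+1}$. As $U_{\beta+1}$ covers $U_\beta$, $V\cap U_{\beta+1}=U_\beta$. Apply (F2). $\square$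

So (2) of Theorem A implies (1). To get a tower, start at $\mathcal T$, choose a cover whenever there is one, and take joins at limits. The $U_\alpha$ strictly increase and $L(\mathcal{CR})$ is a set, so the process ends at some $M=U_\kappa$ that has no cover. We must show $M=\mathcal{CR}$. This is not circular: $M$ has no cover, but it is the top of a tower, and Lemma 3.1 can be used below $M$.

The next lemma shows that a variety without covers is already large. It is stated inside an arbitrary variety $W$, for use in Section 11; for now $W=\mathcal{CR}$.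

**Lemma 3.2.** Let $M\subseteq W$ have no cover in $L(W)$. If $U\subseteq W$ and $L(U)$ is finite, then $U\subseteq M$.

*Proof.* Otherwise choose $U_1\subseteq U$ minimal with $U_1\not\subseteq M$. Every proper subvariety of $U_1$ lies in $M$, hence in $U_1\cap M\ne U_1$. So $U_1$ covers $U_1\cap M$, and by (F2) $M\vee U_1\subseteq W$ covers $M$, a contradiction. $\square$

By (F3), for $W=\mathcal{CR}$: $\mathcal{SL}\subseteq M$ and $L_2^1,R_2^1\in M$.

The natural way to continue is to take a finite c.r. semigroup $S\notin M$ and apply Lemma 3.2 to $U=\operatorname{var}S$. Two things are missing: that such an $S$ exists, and that $L(\operatorname{var}S)$ is finite, or at least that the interval $[M,M\vee\operatorname{var}S]$ contains a cover of $M$. A minimal choice of $S$ makes the second matter tractable.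

## 4. The three shapes of a smallest missing $p$-semigroup

**Definition ($p$-semigroup).** Let $p$ be a prime. A *$p$-semigroup* is a finite c.r. semigroup all of whose subgroups are $p$-groups; $\mathcal F_p$ is the class of all of them.

Equivalently, it is a finite semigroup satisfying $x^{q+1}=x$ for some power $q\ge2$ of $p$. Indeed, for a $p$-semigroup take $q\geq 2$ to be a common multiple of the exponents of its subgroups. Conversely, $x^{q+1}=x$ puts $x$ into a cyclic subgroup of order dividing $q$, and all subgroups have exponent dividing $q$. So $\mathcal F_p$ is closed under subsemigroups, homomorphic images and finite products, and in a $p$-semigroup $x^{-1}=x^{q-1}$. Finite bands are $p$-semigroups for every $p$.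

**Lemma 4.1.** Let $\mathcal{SL}\subseteq M$, and let $S\in\mathcal F_p\setminus M$ be such that all proper subsemigroups and all proper quotients of $S$ belong to $M$. Let $D$ be the minimal ideal of $S$. Then $|D|>1$ and one of the following holds:

1. $D$ has nontrivial subgroups;
2. $D$ is a rectangular band, and $\lambda=D^2\cup\mathrm{id}$ is a congruence with $\lambda\cap\mathcal R=\mathrm{id}$ and $S/\lambda\in M$;
3. the same with $\lambda\cap\mathcal L=\mathrm{id}$.

*Proof.* $S$ is not a subdirect product of two proper quotients, since these are in $M$. The minimal ideal $D$ is a completely simple $\mathcal D$-class.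

**Step 1: $|D|>1$.** Suppose $D=\{0\}$; then $S\ne\{0\}$. We first show that $S\setminus\{0\}$ is a subsemigroup. Let $st=0$ with $s,t\ne0$. The $\mathcal D$-class of an element of $S^1sS^1\cap S^1tS^1$ is below those of $s$ and $t$ in the semilattice $S/\mathcal D$, hence below their product, the class $\{0\}$ of $st$. So the two ideals $S^1sS^1$, $S^1tS^1$ meet in $\{0\}$, their Rees congruences meet in the identity relation, and both Rees quotients are proper. This is a forbidden subdirect decomposition. So $S\setminus\{0\}$ is a proper subsemigroup and lies in $M$. Now $S$ is the Rees quotient of $(S\setminus\{0\})\times\{0,1\}$ by the ideal $(S\setminus\{0\})\times\{0\}$, where $\{0,1\}$ is a semilattice. So $S\in M$, a contradiction.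

**Step 2: $D$ without nontrivial subgroups.** Then $D$ is a rectangular band. We claim that $R_D=(\mathcal R\cap D^2)\cup\mathrm{id}$ is a congruence on $S$. It is left compatible because $\mathcal R$ is a left congruence and $D$ is an ideal. If $x\,\mathcal R\,y$ in $D$ and $z\in S$, then $xz\,\mathcal R\,x$ and $yz\,\mathcal R\,y$ by (2.2), so $xz\,\mathcal R\,yz$. Dually $L_D=(\mathcal L\cap D^2)\cup\mathrm{id}$ is a congruence. As $R_D\cap L_D=\mathrm{id}$, one of them is the identity relation. If $R_D=\mathrm{id}$, the Rees congruence $\lambda=D^2\cup\mathrm{id}$ satisfies $\lambda\cap\mathcal R=\mathrm{id}$, and $S/\lambda$ is a proper quotient, so it is in $M$. The case $L_D=\mathrm{id}$ is dual. $\square$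

Examples: $S=L_2^1$ with $M=\mathcal{SL}$ has shape 2 ($D=\{a,b\}$ is left zero, its $\mathcal R$-classes are singletons, and $S/\lambda$ is a semilattice). The semigroup $\mathcal M(\mathbb Z_p;\{1,2\},\{1,2\};P)$, $p_{11}=p_{12}=p_{21}=1$, $p_{22}=g\ne1$, is not an orthogroup: $(1,1,2)$ and $(2,1,1)$ are idempotents with product $(1,g,1)$. It equals its minimal ideal and has nontrivial subgroups.

Three things remain to be shown. In shape 2 (and dually 3), $S\in M$ or $M$ has a cover (Sections 5–7). The variety $\mathcal{CR}$ is generated by $\mathcal F_p$, so that $S$ exists (Section 8). In shape 1, $[M,M\vee\operatorname{var}S]$ is finite (Section 9).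

## 5. Prefixes of elements of $F$

To exploit $\lambda\cap\mathcal R=\mathrm{id}$ we must know when values of $u$ and $v$ are $\mathcal R$-related. In a word over $X$, the part before the first occurrence of a letter is well defined. The same holds in $F$.

**Lemma 5.1.** If $a\in c(u)$, there is a unique $p\in F^1$ with $a\notin c(p)$ and $u\in paF^1$. Write $u_{<a}:=p$.

*Proof.* *Existence*, by induction on terms. For $u=a$ take $p=1$. For $u=st$ with $a\in c(s)$ take the element $p$ of $s$; if $a\notin c(s)$, take $sp$ with $p$ the element of $t$. For $u=t^{-1}=t\cdot t^{-2}$ take the element $p$ of $t$.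

*Uniqueness.* We build a c.r. semigroup that reads off $p$. Let $Y=X\setminus\{a\}$ and let $P=F_Y^1\cup\{\bar p:p\in F_Y^1\}$ (a disjoint copy), where $F_Y^1$ multiplies as usual, $s\cdot\bar p=\overline{sp}$ for $s\in F_Y^1$, and $\bar p\cdot x=\bar p$ for all $x\in P$. Associativity of $xyz$: if $x=\bar p$, both bracketings give $\bar p$; if $x=s$ and $y=\bar p$, both give $\overline{sp}$; if $x=s$, $y=t$, $z=\bar p$, both give $\overline{stp}$. Each $\bar p$ is idempotent, so $P$ is c.r. The homomorphism $F\to P$ with $y\mapsto y$ $(y\in Y)$, $a\mapsto\bar1$ sends each element of $paF^1$ with $a\notin c(p)$ to $p\cdot\bar1\cdot(\dots)=\bar p$. So $u$ determines $p$. $\square$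

The following rules result.

(5.1) $(ut)_{<a}=u_{<a}$ if $a\in c(u)$; $(ut)_{<a}=u\,t_{<a}$ if $a\in c(t)\setminus c(u)$. Both follow from uniqueness.

(5.2) $(u_{<a})_{<b}=u_{<b}$ for $b\in c(u_{<a})$, by (5.1) applied to $u=u_{<a}aw$.

(5.3) Say that $b$ *precedes* $a$ in $u$ if $b\in c(u_{<a})$. This is a strict total order on $c(u)$. It is irreflexive. Let $a\ne b$ and $u=u_{<a}aw$. If $b\in c(u_{<a})$, then $u_{<b}=(u_{<a})_{<b}$ does not contain $a$. If $b\notin c(u_{<a})$, then $u_{<b}=u_{<a}a\,w_{<b}$ contains $a$. So exactly one of $a,b$ precedes the other. If $b$ precedes $a$, then $c(u_{<b})=c((u_{<a})_{<b})\subseteq c(u_{<a})$, which is transitivity.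

(5.4) If $a$ is the last letter of $u$ in this order, then $c(u_{<a})=c(u)\setminus\{a\}$ and $u\,\mathcal R\,u_{<a}a$. Indeed $u\in u_{<a}aF^1$ has the same content as $u_{<a}a$; use (2.5) and (2.2).

(5.5) Let $\varphi$ be an endomorphism of $F$ (with $\varphi(1)=1$), $a\in c(\varphi(u))$, and let $b$ be the first letter of $u$ with $a\in c(\varphi(b))$. Then $\varphi(u)_{<a}=\varphi(u_{<b})\,\varphi(b)_{<a}$. Indeed $\varphi(u)\in\varphi(u_{<b})\varphi(b)F^1$, and $a\notin c(\varphi(u_{<b}))$ because the letters of $u_{<b}$ precede $b$.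

(5.6) If $L_2^1\in\operatorname{var}\sigma$ and $u\,\sigma\,v$, then $u,v$ have the same letters in the same order. The contents agree as $\mathcal{SL}\subseteq\mathcal{LRB}$. For two letters $x,y$ of $u$, substitute $a$ for $x$, $b$ for $y$, and $1$ for all other letters: if $x$ precedes $y$, then $u_{<y}$ has value $a$, so $u=u_{<y}yw$ has value $a$; otherwise $u$ has value $b$.

The dual notions are $u_{>a}$ (suffixes) with $\mathcal L$ and $R_2^1$.

## 6. The operator $\sigma\mapsto\sigma'$ on regular congruences

For regular f.i. $\sigma$ put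
$$\sigma'=\{(u,v)\in\sigma:\ u_{<a}\,\sigma\,v_{<a}\ \text{for all}\ a\in c(u)\}.$$
Since $\sigma$ is regular, $c(u_{<a})=c(v_{<a})$ for such pairs, so $u$ and $v$ have the same letter order. Call $\sigma$ *closed* if $\sigma'=\sigma$. For $V=\operatorname{var}\sigma$ put $V'=\operatorname{var}\sigma'\supseteq V$.

*Example.* For $\sigma=\rho_{\mathcal{SL}}$, $\sigma'$ is the set of pairs with equal letter order. By (5.6) it contains $\rho_{\mathcal{LRB}}$. Conversely, under a homomorphism into $L_2^1$ the value of $u$ is the value of its first letter not sent to $1$ (or $1$ if there is none), so equal order implies equal value. Hence $\mathcal{SL}'=\mathcal{LRB}$.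

**Lemma 6.1.** $\sigma'$ is a regular f.i. congruence; the operator is monotone; $\sigma''=\sigma'$.

*Proof.* $\sigma'$ is an equivalence. Let $(u,v)\in\sigma'$ and $t\in F$. The pairs $(ut,vt)$, $(tu,tv)$, $(\varphi(u),\varphi(v))$ are in $\sigma$; we check prefixes with (5.1), (5.5).

* Right: $(ut)_{<a}=u_{<a}\,\sigma\,v_{<a}=(vt)_{<a}$ if $a\in c(u)$; and $(ut)_{<a}=ut_{<a}\,\sigma\,vt_{<a}=(vt)_{<a}$ if $a\in c(t)\setminus c(u)$.
* Left: $(tu)_{<a}=t_{<a}=(tv)_{<a}$ if $a\in c(t)$; otherwise $(tu)_{<a}=tu_{<a}\,\sigma\,tv_{<a}=(tv)_{<a}$.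
* Endomorphisms: the letter $b$ of (5.5) is the same for $u$ and $v$, because their letter orders agree. So $\varphi(u)_{<a}=\varphi(u_{<b})\varphi(b)_{<a}\,\sigma\,\varphi(v_{<b})\varphi(b)_{<a}=\varphi(v)_{<a}$.

Monotonicity and $\sigma'\subseteq\sigma$ are clear. For $(u,v)\in\sigma'$ and $b\in c(u_{<a})$, (5.2) gives $(u_{<a})_{<b}=u_{<b}\,\sigma\,v_{<b}=(v_{<a})_{<b}$. So $u_{<a}\,\sigma'\,v_{<a}$ (or both are $1$), and $(u,v)\in\sigma''$. $\square$

The next lemma is the purpose of the operator: it handles shape 2.

**Lemma 6.2.** Let $\mathcal{SL}\subseteq V$. If $S\in\mathcal{CR}$ has a congruence $\lambda$ with $\lambda\cap\mathcal R=\mathrm{id}$ and $S/\lambda\in V$, then $S\in V'$.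

*Proof.* Let $(u,v)\in\rho_V'$ and let $\varphi:F\to S$ be a homomorphism. We show $\varphi(u)=\varphi(v)$ by induction on $|c(u)|$. Let $a$ be the last letter of $u$ and of $v$. As $\rho_V''=\rho_V'$, either $(u_{<a},v_{<a})\in\rho_V'$ or both prefixes are $1$. By induction $\varphi(u_{<a}a)=\varphi(v_{<a}a)$. By (5.4), $\varphi(u)\,\mathcal R\,\varphi(u_{<a}a)=\varphi(v_{<a}a)\,\mathcal R\,\varphi(v)$. Since $S/\lambda\in V$, also $\varphi(u)\,\lambda\,\varphi(v)$. So $\varphi(u)=\varphi(v)$. $\square$

Thus in shape 2, $S\in M'$. If $M'=M$, this is a contradiction. If $M'\ne M$, we want a cover of $M$ inside $[M,M']$. For this we need the behavior of $'$ on joins.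

**Lemma 6.3.** $(\sigma\vee\tau)'=\sigma'\vee\tau'$ for regular f.i. $\sigma,\tau$.

*Proof.* $\supseteq$ is monotonicity. Let $\pi=\sigma'\vee\tau'$ and $(u,v)\in(\sigma\vee\tau)'$. We show $u\,\pi\,v$ by induction on $|c(u)|$. Let $a$ be the last letter of $u$ and $v$, $p=u_{<a}$, $q=v_{<a}$. As $(\sigma\vee\tau)''=(\sigma\vee\tau)'$, induction gives $p\,\pi\,q$ or $p=q=1$. Choose $u=w_0,w_1,\dots,w_l=v$ with consecutive terms $\sigma$- or $\tau$-related, and let $e=u^0$. All $w_i$ have content $c(u)=c(e)$, so by (5.1) $(ew_i)_{<b}=e_{<b}$ for all $b\in c(u)$. Multiplication by $e$ has made all prefixes equal. So consecutive terms of $ew_0,\dots,ew_l$ are $\sigma'$- or $\tau'$-related, and $u=eu\,\pi\,ev$. In $F/\pi$ we have $u\,\mathcal R\,pa=qa\,\mathcal R\,v$ by (5.4), so $ev=u^0v=v$ there. Thus $u\,\pi\,v$. $\square$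

## 7. The operator $\rho\mapsto\rho^+$ and a cover inside $M'$

The interval of f.i. congruences $[\rho',\rho]$ need not be accessible directly. We shall translate it into closed congruences between $\rho'$ and a *larger* congruence $\rho^+$. The variety of $\rho^+$ lies below $M$, where the tower provides covers.

For f.i. $\rho\subseteq\rho_{\mathcal{LRB}}$ let
$$\rho^+=\{(p,q)\in F\times F:\ pa\,\mathcal R_\rho\,qa\},\qquad a\notin c(p)\cup c(q).$$
The choice of $a$ is irrelevant: rename $a$ by an endomorphism.

*Example.* Let $\rho=\rho_{\mathcal{LRB}}\cap\rho_{\mathcal{RZ}}$, where $\mathcal{RZ}$ is the variety of right zero bands: $(u,v)\in\rho$ iff $u,v$ have the same letter order and the same final letter. In a band satisfying $xyx=xy$, $\mathcal R$ is trivial: if $xy=y$ and $yx=x$, then $y=xy=xyx=yx=x$. In a right zero band all elements are $\mathcal R$-related. So $pa\,\mathcal R_\rho\,qa$ iff $p,q$ have the same letter order, and $\rho^+=\rho_{\mathcal{LRB}}$. On the other side $(xyz,xyxz)\in\rho\setminus\rho'$, because the prefixes $xy$, $xyx$ at $z$ have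 different final letters.

**Lemma 7.1.** $\rho^+$ is a regular f.i. congruence containing $\rho$.

*Proof.* It is an equivalence (for transitivity use a common fresh letter) and contains $\rho$. Regularity: if $pa\,\mathcal R_\rho\,qa$, then $paw\,\rho\,qa$ for some $w\in F^1$. By (5.6) the same letters precede $a$ in both, i.e. $c(p)=c(q)$. Left compatibility: $\mathcal R$ is a left congruence (take $a\notin c(t)$). Right compatibility: take $a\notin c(t)$ and apply the endomorphism $a\mapsto ta$ fixing the other letters, obtaining $pta\,\mathcal R_\rho\,qta$. Full invariance: given $\varphi$, take $a$ also outside $c(\varphi(p))\cup c(\varphi(q))$ and apply the endomorphism fixing $a$ and agreeing with $\varphi$ on the other letters. $\square$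

**Lemma 7.2.** Let $\rho\subseteq\rho_{\mathcal{LRB}}$ be f.i. (i) If $u\,\rho\,v$ and $a\in c(u)$, then $u_{<a}\,\rho^+\,v_{<a}$ or $u_{<a}=v_{<a}=1$. (ii) $\rho^+$ is closed.

*Proof.* (i) By (5.6) $u,v$ have the same letter order; so $c(u_{<a})=c(v_{<a})$, and if $a$ comes first, both prefixes are $1$. Otherwise let $\chi$ send all letters after $a$ to $a$ and fix the others. As $u=u_{<a}aw$, $\chi(u)=u_{<a}a\chi(w)$ has content $c(u_{<a})\cup\{a\}$, so $\chi(u)\,\mathcal R\,u_{<a}a$ by (2.2). Similarly $\chi(v)\,\mathcal R\,v_{<a}a$. Since $\chi(u)\,\rho\,\chi(v)$, $u_{<a}a\,\mathcal R_\rho\,v_{<a}a$.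

(ii) Let $p\,\rho^+\,q$, so $paw\,\rho\,qa$ for some $w\in F^1$. For $b\in c(p)=c(q)$ the prefixes at $b$ are $p_{<b}$ and $q_{<b}$. By (i), $p_{<b}\,\rho^+\,q_{<b}$ or both are $1$. So $(p,q)\in(\rho^+)'$. $\square$

**Lemma 7.3.** Let $\rho\subseteq\rho_{\mathcal{LRB}}$ be f.i. Then $\tau\mapsto\tau^+$ is an order isomorphism from the interval $[\rho',\rho]$ of f.i. congruences onto the set of closed f.i. $\zeta\in[\rho',\rho^+]$, with inverse
$$\zeta\mapsto\zeta^-:=\{(u,v)\in\rho:\ u_{<a}\,\zeta\,v_{<a}\ \text{for all}\ a\in c(u)\}.$$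

*Proof.* Both maps are monotone. If $\tau\in[\rho',\rho]$, then $\tau^+$ is closed by Lemma 7.2(ii), and $\rho'\subseteq\tau\subseteq\tau^+\subseteq\rho^+$. Let $\zeta=\zeta'\in[\rho',\rho^+]$; it is regular because $\rho^+$ is.

**Step 1: $\zeta^-\subseteq\zeta$.** This is needed for compatibility in Step 2. Let $(u,v)\in\zeta^-$, $e=u^0$, and let $a$ be the last letter of $u$ and $v$. The pair $(eu,ev)\in\rho$ has equal prefixes $e_{<b}$, so $(u,ev)=(eu,ev)\in\rho'\subseteq\zeta$. Also $u_{<a}a\,\zeta\,v_{<a}a$, so by (5.4) $u\,\mathcal R_\zeta\,v$ and $ev=u^0v\,\zeta\,v$. Hence $u\,\zeta\,v$.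

**Step 2: $\zeta^-$ is an f.i. congruence in $[\rho',\rho]$.** So the inverse map has the right target. The three checks of Lemma 6.1 apply, with $\rho$ for the pair itself and $\zeta$ for the prefixes. The step $(ut)_{<a}=ut_{<a}\,\zeta\,vt_{<a}=(vt)_{<a}$ uses $u\,\zeta\,v$ (Step 1). In the check for endomorphisms, $u$ and $v$ have the same letter order by (5.6). Since $\rho'=\rho''$, pairs in $\rho'$ have $\rho'$-related prefixes, and $\rho'\subseteq\zeta$; so $\rho'\subseteq\zeta^-$.

**Step 3: $(\zeta^-)^+=\zeta$.** If $pa\,\mathcal R_{\zeta^-}\,qa$, then $paw\,\zeta^-\,qa$ for some $w\in F^1$, and the prefixes at $a$ give $p\,\zeta\,q$. Conversely let $p\,\zeta\,q$, $a\notin c(p)=c(q)$, $e=(pa)^0$. As $\zeta\subseteq\rho^+$, $pa\,\mathcal R_\rho\,qa$, so $(eqa,qa)\in\rho$. As $e\in paF^1$ has the full content, the prefixes of $eqa$ are $p_{<b}$ at $b\in c(p)$ and $p$ at $a$. Those of $qa$ are $q_{<b}$ and $q$. As $\zeta=\zeta'$, they are $\zeta$-related (or both $1$), so $(eqa,qa)\in\zeta^-$. By (2.2) $eqa\,\mathcal R\,e\,\mathcal R\,pa$ in $F$. So $pa\,\mathcal R_{\zeta^-}\,qa$.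

**Step 4: $(\tau^+)^-=\tau$ for $\tau\in[\rho',\rho]$.** Lemma 7.2(i) for $\tau$ gives $\tau\subseteq(\tau^+)^-$. Let $(u,v)\in(\tau^+)^-$ and let $a$ be the last letter of $u$ and $v$. By definition of $\tau^+$ (or trivially, if both prefixes are $1$), $u_{<a}a\,\mathcal R_\tau\,v_{<a}a$. So $u\,\mathcal R_\tau\,v$ and $u^0v\,\tau\,v$. Also $(u,u^0v)=(u^0u,u^0v)\in\rho$ has equal prefixes, so it lies in $\rho'\subseteq\tau$. Hence $u\,\tau\,v$. $\square$

**Proposition 7.4.** Let $(U_\alpha)_{\alpha\le\kappa}$ be a tower with $M=U_\kappa\ni L_2^1$. If $M\ne M'$, then $M$ has a cover contained in $M'$.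

*Proof.* Let $\rho=\rho_M\subseteq\rho_{\mathcal{LRB}}$ and $Z=\operatorname{var}\rho^+\subseteq M$.

**Step 1: $M\not\subseteq Z$.** We want a cover of $Z$ inside $M$. In Lemma 7.3 the extreme elements $\rho'\ne\rho$ of $[\rho',\rho]$ correspond to the extreme closed elements $\rho'$ and $\rho^+$, so $\rho'\ne\rho^+$. If $M\subseteq Z$, then $\rho^+\subseteq\rho$, so $\rho^+=(\rho^+)'\subseteq\rho'\subseteq\rho^+$, a contradiction.

**Step 2: transport of a cover.** By Step 1 and Lemma 3.1, some $Y=Z\vee U_{\beta+1}$ covers $Z$, and $Y\subseteq M$. So $\rho\subseteq\rho_Y\subsetneq\rho^+$ with no f.i. congruence strictly between $\rho_Y$ and $\rho^+$, and $\rho'\subseteq\rho_Y'\subseteq\rho_Y\subsetneq\rho^+$. Let $\zeta$ be closed with $\rho_Y'\subseteq\zeta\subsetneq\rho^+$. Then $\zeta\vee\rho_Y\in\{\rho_Y,\rho^+\}$. If it were $\rho^+$, Lemma 6.3 would give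
$$\rho^+=(\rho^+)'=(\zeta\vee\rho_Y)'=\zeta'\vee\rho_Y'=\zeta\vee\rho_Y'=\zeta,$$
a contradiction. So $\zeta\subseteq\rho_Y$ and $\zeta=\zeta'\subseteq\rho_Y'$, i.e. $\zeta=\rho_Y'$. Thus $\rho_Y'$ is a coatom of the poset of closed elements of $[\rho',\rho^+]$. By Lemma 7.3, $[\rho',\rho]$ has a coatom; its variety is a cover of $M$ inside $M'$. $\square$

Reversing all products gives the dual operator, written ${}'V$ (suffixes, $\mathcal L$, $R_2^1$), and the duals of Lemma 6.2 and Proposition 7.4 (apply the latter to the reversed tower).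

## 8. Finite $p$-semigroups separate the elements of $F$

**Theorem 8.1.** Fix a prime $p$. Distinct $u,v\in F$ are separated by a homomorphism into some member of $\mathcal F_p$. Consequently $\mathcal{CR}=\operatorname{var}\mathcal F_p$.

The plan is induction on the number $n$ of letters. An element of content $A$, $|A|=n$, will be described by a prefix, a suffix (each with $n-1$ letters) and a path in a graph whose edges are elements with $n-1$ letters. A finite semigroup $C$ will record prefix and suffix approximately, and the path through its image in a finite $p$-group.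

**Notation.** For a word $w$ with $|c(w)|\ge2$ let $\ell(w)$, $r(w)$ be its longest prefix, resp. suffix, with $|c(w)|-1$ letters; if $|c(w)|\le1$, put $\ell(w)=r(w)=\varnothing$, the empty word. For $u\in F$ with $|c(u)|\ge2$ put $\ell(u)=u_{<a}$ with $a$ the last letter, and define $r(u)$ dually; for $|c(u)|=1$ put $\ell(u)=r(u)=1$. "Letters" are counted without repetition. Let $A\subset X$ be finite, $n=|A|\ge2$. $A^+$ is the free semigroup on $A$, and $\{\ell,r\}^*$ is the set of finite compositions of $\ell$ and $r$.

### 8.1. A finite semigroup that remembers iterated prefixes and suffixes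

**Step 1: the congruence $\theta$.** Some $S\in\mathcal F_p$ will be given by induction; we enlarge $F_A(\operatorname{var}S)$ so that $\ell$ and $r$ become well defined on it. For $w,w'\in A^+$ let $w\,\theta\,w'$ iff for every $h\in\{\ell,r\}^*$: $c(h(w))=c(h(w'))$ and $S\models h(w)=h(w')$ (vacuous if both are empty). This is an equivalence; we show that it is a congruence. For a nonempty word $x$ and a letter $z$,
$$\ell(xz)=\begin{cases}x&\text{if }z\notin c(x),\\ \ell(x)&\text{if }z\in c(x),\end{cases}\qquad r(xz)=\begin{cases}\varnothing&\text{if }c(xz)=\{z\},\\ r(r(x))z&\text{if } c(xz)\ne\{z\},\ z\in c(x)\setminus c(r(x)),\\ r(x)z&\text{in the remaining cases.}\end{cases}\tag{8.1}$$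
Only $r$ needs proof. Let $k=|c(x)|$ and $c(xz)\ne\{z\}$. If $z\notin c(x)$, then $r(xz)=yz$, where $y$ is the longest suffix of $x$ with $k-1$ letters; so $y=r(x)$ (empty if $k=1$). If $z\in c(r(x))$, then $k\ge2$, $r(x)z$ has $k-1$ letters, and any longer suffix contains the letter preceding $r(x)$ in $x$, hence has $k$ letters. If $z\in c(x)\setminus c(r(x))$, then $k\ge2$ and $c(r(x))=c(x)\setminus\{z\}$. Then $r(xz)=yz$ with $y$ a proper suffix of $r(x)$, since $r(x)z$ already has $k$ letters; so $z\notin c(y)$ and $y$ is the longest suffix of $r(x)$ with $k-2$ letters, which is $r(r(x))$ (empty if $k=2$).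

*Claim.* For each $h\in\{\ell,r\}^*$, $h(wz)=g(w)\varepsilon$ with $g\in\{\ell,r\}^*$, $\varepsilon\in\{\varnothing,z\}$ depending only on $h$, $z$ and the contents of the words $h'(w)$, $h'\in\{\ell,r\}^*$. We use induction on the length of $h$. If $h$ is the empty composition, $h(wz)=wz$. Let $h(wz)=g(w)\varepsilon$. If $\varepsilon=\varnothing$, then $\ell h(wz)=(\ell g)(w)$ and $rh(wz)=(rg)(w)$. If $\varepsilon=z$ and $g(w)=\varnothing$, both are $\varnothing=\ell^n(w)$ (each $\ell$ removes a letter from the content of a nonempty word). If $\varepsilon=z$ and $g(w)\ne\varnothing$, use (8.1) with $x=g(w)$: the cases depend only on $z$, $c(g(w))$, $c(rg(w))$, and the results have the required form, writing $\varnothing$ as $\ell^n(w)$.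

So if $w\,\theta\,w'$, the same $g$ and $\varepsilon$ occur for $w$ and $w'$, whence $wz\,\theta\,w'z$. Dually $\theta$ is a left congruence.

**Step 2: $A^+/\theta\in\mathcal F_p$.** We have $h(w)=\varnothing$ when $h$ has length at least $n$, and $F_A(\operatorname{var}S)$ is finite, so $\theta$ has finite index. If $S\models x^{q+1}=x$ ($q\ge2$ a power of $p$), then $\ell(w^{q+1})=\ell(w)$ and $r(w^{q+1})=r(w)$, so $h(w^{q+1})=h(w)$ for nonempty $h$, and $w^{q+1}\,\theta\,w$.

By definition, if $w\,\theta\,w'$, then $\ell(w),\ell(w')$ are both empty or $\theta$-related; similarly for $r$. And $A^+/\theta$ maps onto $F_A(\operatorname{var}S)$.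

### 8.2. Recording inner segments in a $p$-group

Let $E_\theta$ be the finite set of $\theta$-classes $[f]$ of words with $|c(f)|=n-1$, let $G$ be a finite $p$-group, and $[f]\mapsto g_{[f]}$ a map $E_\theta\to G$.

**Definition (inner segment).** Let $c(w)=A$. An *inner segment* of $w$ is an occurrence $w=w_1fw_2$ with $w_1,w_2\ne\varnothing$, $|c(f)|=n-1$, and both letters adjacent to $f$ not in $c(f)$.

Both adjacent letters are then the one letter of $A\setminus c(f)$. *Example:* for $A=\{x,y\}$ the inner segments are the maximal blocks of equal letters other than the first and the last block. In $w=xx\,y\,x\,yy$ they are $y$ and $x$, while $\ell(w)=xx$ and $r(w)=yy$.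

Inner segments are never properly nested: a segment properly containing $f$ contains a letter adjacent to $f$, hence all $n$ letters. So their order by starting position is also their order by end position. Let $\gamma(w)\in G$ be the product of the $g_{[f]}$ over the inner segments of $w$ in this order. Put $w\approx w'$ iff $c(w)=c(w')$ and

* $w\,\theta\,w'$, if $c(w)\ne A$;
* $\ell(w)\,\theta\,\ell(w')$, $r(w)\,\theta\,r(w')$ and $\gamma(w)=\gamma(w')$, if $c(w)=A$.

**Step 3: $\approx$ is a congruence.** We compute the effect of appending a letter $z\in A$. If $c(wz)\ne A$, use that $\theta$ is a congruence.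

If $c(w)=A\setminus\{z\}$, then
$$\ell(wz)=w,\qquad r(wz)=r(w)z,\qquad\gamma(wz)=1.\tag{8.2}$$
Indeed, an inner segment $f$ of $wz$ would lie in $w$, so its missing letter would be $z$, and $z$ would have to occur immediately before $f$, that is, inside $w$.

If $c(w)=A$, then $\ell(wz)=\ell(w)$. Inner segments of $w$ are inner in $wz$. A new one is followed only by the last letter $z$, so it is a suffix of $w$ with $n-1$ letters, preceded by a letter outside it; that is, it is $r(w)$, and $z\notin c(r(w))$. It comes last in the order. With (8.1):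
$$\begin{aligned}&z\in c(r(w)):\quad r(wz)=r(w)z,\ \ \gamma(wz)=\gamma(w);\\ &z\notin c(r(w)):\quad r(wz)=r(r(w))z,\ \ \gamma(wz)=\gamma(w)\,g_{[r(w)]}.\end{aligned}\tag{8.3}$$
All right-hand sides are determined, up to $\theta$ in the first two components, by the $\approx$-class of $w$. So $\approx$ is a right congruence, and dually a left one.

**Step 4: products of two words of content $A$.** This will show that $A^+/{\approx}$ is a $p$-semigroup. If $c(w)=c(w')=A$, then $\ell(ww')=\ell(w)$, $r(ww')=r(w')$ and
$$\gamma(ww')=\gamma(w)\,m\,\gamma(w'),\qquad m=m(r(w),\ell(w'))=\gamma\big(a\,r(w)\,\ell(w')\,b\big),\tag{8.4}$$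
where $a,b$ are the letters missing in $r(w)$ and $\ell(w')$. To see this, call an inner segment $f$ of $ww'$ *middle* if it is not inner in $w$ or in $w'$. Such an $f$ ends at or after the last position of $w$ (otherwise it and its neighbors are in $w$) and starts at or before the first position of $w'$. Its part in $w$ is a suffix of $w$ with at most $n-1$ letters, so it lies in $r(w)$; its part in $w'$ lies in $\ell(w')$. So $f$ is an inner segment of the factor $a\,r(w)\ell(w')b$ of $ww'$. Conversely, an inner segment $f$ of this factor is inner in $ww'$ and lies in $r(w)\ell(w')$. If it were inner in $w$, then $f$ and the letter following it would lie in $r(w)$, which would have $n$ letters; dually it is not inner in $w'$. So it is middle. As to order: segments inner in $w$ end before, and middle ones end at or after, the last position of $w$; middle ones start at or before, and segments inner in $w'$ start after, the first position of $w'$. This proves (8.4).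

Since $\approx$ is a congruence and equals $\theta$ on words of content $\ne A$, $m$ depends only on the $\theta$-classes of $r(w)$ and $\ell(w')$.

**Step 5: $C:=A^+/{\approx}$ is in $\mathcal F_p$.** It is finite. By (8.4) and induction, $\gamma(w^k)=(\gamma(w)m)^{k-1}\gamma(w)$ for $c(w)=A$, with $m=m(r(w),\ell(w))$. For a large enough power $q\ge 2$ of $p$, $(\gamma(w)m)^q=1$ for all such $w$, so $\gamma(w^{q+1})=\gamma(w)$ and $w^{q+1}\approx w$. For $c(w)\ne A$ use Step 2, with $q$ large.

Let $\eta:F_A\to C$ and $\eta_\theta:F_A\to A^+/\theta$ be the homomorphisms fixing letters. Replacing $t^{-1}$ by $t^{q-1}$ in a term for $u\in F_A$ gives a plain word of content $c(u)$ representing both $\eta(u)$ and $\eta_\theta(u)$. In particular $\eta$ and $\eta_\theta$ agree on elements of content $\ne A$, where classes of $\approx$ and $\theta$ coincide. On content-$A$ elements of $C$ the functions $\ell,r$ (with values in $A^+/\theta$) and $\gamma$ are well defined, and (8.4) holds. Since $\ell(ww')=\ell(w)$ if $c(w)=A$, $\mathcal R$-related content-$A$ elements of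 $C$ have the same $\ell$; dually $\mathcal L$-related ones have the same $r$.

### 8.3. The $\mathcal D$-class $D_A$ of content $A$ in $F$

**Step 6: a graph and a groupoid.** We set up the paths that describe elements of $D_A=\{u\in F:c(u)=A\}$. Let $\Gamma$ be the following directed graph. *Vertices* are the triples $\nu=(b,g,a)$ with $a\ne b$ in $A$, $g\in F^1$, $c(g)=A\setminus\{a,b\}$; put $\dot\nu=bga\in D_A$. *Edges* are the $f\in F$ with $c(f)=A\setminus\{a\}$ for some $a\in A$, the *missing letter* of $f$. The edge $f$ goes from $\partial_0f=(a,\ell(f),b)$ to $\partial_1f=(b',r(f),a)$, where $f\in\ell(f)bF^1\cap F^1b'r(f)$. (So $b$ is the last letter of $f$ in the prefix order, and $b'$ is its counterpart for suffixes.)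

*Example:* for $A=\{x,y\}$ there are two vertices $(x,1,y)$, $(y,1,x)$. The powers $x^k$ $(k\in\mathbb Z)$ are edges from $(y,1,x)$ to $(x,1,y)$, and the powers $y^k$ are edges in the other direction.

For $s=\partial_0f$, $t=\partial_1f$, (2.2) and its dual give
$$af\,\mathcal R\,\dot s,\qquad fa\,\mathcal L\,\dot t,\qquad afa\in R_{\dot s}\cap L_{\dot t},\tag{8.5}$$
since $af\in a\ell(f)bF^1$, $fa\in F^1b'r(f)a$, and all contents are $A$.

Put $\mathcal K(\nu,\nu')=R_{\dot\nu}\cap L_{\dot\nu'}$ and $x*y=x\,\dot\nu'^{-1}y$ for $x\in\mathcal K(\nu,\nu')$, $y\in\mathcal K(\nu',\nu'')$. By (2.3) $x*y\in\mathcal K(\nu,\nu'')$. This is a groupoid $\mathcal K$ on the vertices. Associativity is clear. The identity at $\nu$ is $\dot\nu$: $\dot\nu\dot\nu^{-1}y=\dot\nu^0y=y$ for $y\,\mathcal R\,\dot\nu$, and $x\dot\nu'^{-1}\dot\nu'=x$ for $x\,\mathcal L\,\dot\nu'$. The inverse of $x\in\mathcal K(\nu,\nu')$ is $\dot\nu'x^{-1}\dot\nu\in\mathcal K(\nu',\nu)$: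
$$x\dot\nu'^{-1}\dot\nu'x^{-1}\dot\nu=xx^{-1}\dot\nu=\dot\nu,\qquad \dot\nu'x^{-1}\dot\nu\dot\nu^{-1}x=\dot\nu'x^{-1}x=\dot\nu'.$$

Let $\Pi$ be the free groupoid on $\Gamma$ (reduced paths in edges and inverse edges, composed from left to right), and let $\Phi:\Pi\to\mathcal K$ be the functor that is the identity on vertices with $\Phi(f)=afa$. For edges $f_1,f_2$ with missing letters $a_1,a_2$, with $\nu_1=\partial_1f_1$, $\nu_2=\partial_0f_2$ and $\pi\in\Pi(\nu_1,\nu_2)$, put
$$x(f_1,\pi,f_2)=f_1a_1\,\dot\nu_1^{-1}\,\Phi(\pi)\,\dot\nu_2^{-1}\,a_2f_2\ \in\ R_{f_1a_1}\cap L_{a_2f_2}.\tag{8.6}$$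

**Lemma 8.2.** Every $u\in D_A$ equals $x(f_1,\pi,f_2)$ with $f_1=\ell(u)$, $f_2=r(u)$ and some $\pi$.

*Proof.* By (5.4) $u\,\mathcal R\,f_1a_1$ for $f_1=\ell(u)$ and its missing letter $a_1$. Fix $f_1$, let $\nu=\partial_1f_1$ and $\Omega=R_{f_1a_1}$. Dually each $x\in D_A$ satisfies $x\,\mathcal L\,a_2r(x)$ with $a_2$ missing in $r(x)$. Conversely, $x\in L_{a_2f_2}$ implies $x\in F^1a_2f_2$, so $x_{>a_2}=f_2$ contains all other letters and $r(x)=f_2$. So the $\mathcal L$-classes in $D_A$ are the distinct classes $L_{a_2f_2}$, indexed by the edges $f_2$, and $\Omega$ is the disjoint union of the sets $\Omega_{f_2}=\Omega\cap L_{a_2f_2}$. Let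
$$\Theta_{f_2}=\{x(f_1,\pi,f_2):\pi\in\Pi(\nu,\partial_0f_2)\}\subseteq\Omega_{f_2}.$$
Since $\mathcal L$ is a right congruence, $F_A$ acts on the right on the index set of all edges, as it does on $\mathcal L$-classes. As $xt\,\mathcal R\,x$ for $x\in D_A$, $t\in F_A$, we have $\Omega_\mu t\subseteq\Omega_{\mu t}$. Let $E(t)$ be the statement: $\Theta_\mu t=\Theta_{\mu t}$ for all indices $\mu$. We prove $E(t)$ for all $t\in F_A$ by induction on terms.

**$E(z)$ for letters $z$.** Let $\mu=f_2$ have missing letter $a_2$, $\nu_2=\partial_0f_2$. If $z\ne a_2$, then $\mu z=f_2z$ (same missing letter), $\partial_0(f_2z)=\partial_0f_2$ and $x(f_1,\pi,f_2)z=x(f_1,\pi,f_2z)$, so $\Theta_\mu z=\Theta_{\mu z}$. If $z=a_2$, let $\partial_1f_2=(b',g',a_2)=\nu''$. Then $a_2f_2a_2\in F^1b'g'a_2$ with $b'\notin c(g'a_2)$, so $\mu z=g'a_2$, an edge with missing letter $b'$ and $\partial_0(g'a_2)=(b',g',a_2)=\nu''$. By definition of $*$, $\Phi(\pi)\dot\nu_2^{-1}a_2f_2a_2=\Phi(\pi)*\Phi(f_2)=\Phi(\pi f_2)\in L_{\dot\nu''}$. Since $\dot\nu''=b'g'a_2$, also $\Phi(\pi f_2)\dot\nu''^{-1}b'g'a_2=\Phi(\pi f_2)$.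 So
$$x(f_1,\pi,f_2)a_2=f_1a_1\dot\nu^{-1}\Phi(\pi f_2)=x(f_1,\pi f_2,g'a_2).$$
As $\pi$ runs over $\Pi(\nu,\nu_2)$, $\pi f_2$ runs over $\Pi(\nu,\nu'')$. So $\Theta_\mu z=\Theta_{\mu z}$.

**Products.** $E(t)$ and $E(t')$ give $\Theta_\mu tt'=\Theta_{\mu t}t'=\Theta_{\mu tt'}$.

**$E(t)\Rightarrow E(t^{-1})$.** By (2.4), right translation by $t$ is injective on each $\Omega_\mu$. Let $\mu$ be an index and $\mu_0=\mu t^0$, so $\mu_0t=\mu t$. The subsets $\Theta_\mu t^0$ and $\Theta_{\mu_0}$ of $\Omega_{\mu_0}$ have the same image $\Theta_{\mu t}$ under $t$, so $\Theta_\mu t^0=\Theta_{\mu_0}$. Let $\kappa=\mu t^{-1}$, so $\kappa t=\mu_0$. The subsets $\Theta_\mu t^{-1}$ and $\Theta_\kappa$ of $\Omega_\kappa$ have images $\Theta_\mu t^0=\Theta_{\mu_0}$ and $\Theta_{\kappa t}=\Theta_{\mu_0}$ under $t$. So they are equal.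

**Conclusion.** Let $\nu=\partial_1f_1=(b',g',a_1)$. Then $\partial_0(g'a_1)=\nu$, so $\Theta_{g'a_1}$ contains $y=x(f_1,1_\nu,g'a_1)$. Now $u\,\mathcal R\,y$, so $u=y^0u=y(y^{-1}u)$, or $u=yt$ with $t=y^{-1}u\in F_A$. Hence $u\in\Theta_{g'a_1}t=\Theta_{f_2}$ for $f_2=(g'a_1)t$, and $f_2=r(u)$ as $\Theta_{f_2}\subseteq L_{a_2f_2}$. $\square$

**Lemma 8.3.** $\gamma(\eta(x(f_1,\pi,f_2)))=\bar\pi$, the image of $\pi$ in $G$ under $e\mapsto g_{\eta_\theta(e)}$ on edges $e$.

*Proof.* Represent $\eta(e)$ by a plain word of content $c(e)$. By (8.2) and its dual, $\gamma(\eta(fa))=\gamma(\eta(af))=1$ for every edge $f$ with missing letter $a$, and $\gamma(\eta(\dot\nu))=1$ because $\dot\nu=(bg)a$ with $c(bg)=A\setminus\{a\}$. By (8.3), applied to the word of $af$ (whose $r$ is the word of $f$) and $z=a$, $\gamma(\eta(afa))=g_{\eta_\theta(f)}$.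

We show that $\gamma\eta$ turns $*$ into multiplication. Let $x\in L_{\dot\nu}$, $y\in R_{\dot\nu}$, $m=m(r(\eta\dot\nu),\ell(\eta\dot\nu))$, $k=\gamma(\eta(\dot\nu^{-1}))$. The elements $\eta x,\eta\dot\nu,\eta\dot\nu^{-1}$ have the same $r$, and $\eta y,\eta\dot\nu,\eta\dot\nu^{-1}$ the same $\ell$. So (8.4) gives $\gamma(\eta(x\dot\nu^{-1}y))=\gamma(\eta x)\,mkm\,\gamma(\eta y)$. For $x=y=\dot\nu$ this reads $1=mkm$. Hence
$$\gamma(\eta(x\dot\nu^{-1}y))=\gamma(\eta x)\,\gamma(\eta y)\qquad(x\in L_{\dot\nu},\ y\in R_{\dot\nu}).$$
So $\gamma\eta\Phi$ is a functor $\Pi\to G$ agreeing with $\pi\mapsto\bar\pi$ on edges; thus $\gamma\eta\Phi(\pi)=\bar\pi$. Using the displayed formula at $\nu_1$ and at $\nu_2$ in (8.6), $\gamma(\eta(x(f_1,\pi,f_2)))=1\cdot\bar\pi\cdot1$. $\square$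

### 8.4. Proof of Theorem 8.1

Let $u\ne v$. A homomorphism defined on $F_A$ extends to $F$ by choosing any values for the other letters. If $c(u)\ne c(v)$, a two-element semilattice separates $u$ and $v$. Let $c(u)=c(v)=A$; use induction on $n=|A|$. For $n=1$, $F_A\cong\mathbb Z$ is residually a finite $p$-group. Let $n\ge2$, and by Lemma 8.2 let $u=x(f_1,\pi,f_2)$, $v=x(\tilde f_1,\tilde\pi,\tilde f_2)$ with reduced paths $\pi,\tilde\pi$. Let $E_0$ be the finite set consisting of $f_1,f_2,\tilde f_1,\tilde f_2$ and the edges in $\pi,\tilde\pi$. By induction each two distinct elements of $E_0$ of equal content are separated in some member of $\mathcal F_p$; the product $S\in\mathcal F_p$ of these members fails each identity $e=e'$ with $e\ne e'$ in $E_0$ of equal content. Let $\theta=\theta_S$. Then $\eta_\theta$ is injective on $E_0$, because $A^+/\theta$ maps onto $F_A(\operatorname{var}S)$ and $\theta$-classes have contents.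

As $u\,\mathcal R\,f_1a_1$, (8.2) gives $\ell(\eta(u))=\eta_\theta(f_1)$. So if $f_1\ne\tilde f_1$, $\eta$ separates $u,v$ for any $G$; dually if $f_2\ne\tilde f_2$. Otherwise $\pi\ne\tilde\pi$ are distinct reduced paths with the same endpoints. Replacing each edge $e$ by $\eta_\theta(e)$ gives, by injectivity on $E_0$, distinct reduced words over $E_\theta$, i.e. distinct elements of the free group on the finite set $E_\theta$. By (F4) there are a finite $p$-group $G$ and a map $E_\theta\to G$ with $\bar\pi\ne\bar{\tilde\pi}$. By Lemma 8.3, $\eta:F_A\to C\in\mathcal F_p$ separates $u$ and $v$. $\square$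

## 9. Central subgroups of the minimal ideal give finite intervals

This section treats shape 1. Let $S\in\mathcal F_p$ have minimal ideal $D=\mathcal M(G;I,\Lambda;P)$ with $G\ne1$. As $G$ is a $p$-group, there is $Q\le Z(G)$ with $|Q|=p$. Put $q\cdot(i,g,\lambda)=(i,qg,\lambda)$. This action of $Q$ on $D$ is free, and $q(xy)=(qx)y=x(qy)$ for $x,y\in D$, since $Q$ is central. For $z\in S$, $x\in D$ we have $zx=(zx^0)x$ with $zx^0\in D$, and $(qx)^0=x^0$, so
$$z(qx)=(zx^0)(qx)=q\big((zx^0)x\big)=q(zx);$$
dually $(qx)z=q(xz)$. Hence $\nu_Q=\mathrm{id}\cup\{(x,qx):x\in D,\ q\in Q\}$ is a congruence on $S$, not the identity.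

**Proposition 9.1.** Let $\mathcal{SL}\subseteq V$ and $S/\nu_Q\in V$. Then the interval $[V,V\vee\operatorname{var}S]$ is finite.

*Example.* For $S=\mathcal M(\mathbb Z_p;\{1,2\},\{1,2\};P)$ as in Section 4, $Q=\mathbb Z_p$ and $S/\nu_Q$ is a rectangular band. So for the variety $V$ of orthogroups the interval $[V,V\vee\operatorname{var}S]$ is finite, and $V$ has a cover there; this reproves Proposition 1.1 for orthogroups, without looking at their identities.

*Proof of Proposition 9.1.* Let $\rho=\rho_V$ and $\sigma=\rho\cap\rho_{\operatorname{var}S}=\rho_{V\vee\operatorname{var}S}$. We must show that $[\sigma,\rho]$ is finite. Identify $Q$ with the additive group $\mathbb F_p$. For finite nonempty $Y\subset X$ identify $S^Y$ with $\operatorname{Hom}(F_Y,S)$.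

**Step 1: from pairs to functions.** We linearize the problem. For $(u,v)\in\rho\cap F_Y^2$ and $\varphi\in S^Y$ we have $\varphi(u)\,\nu_Q\,\varphi(v)$. Put $f_{u,v}(\varphi)=q$ if $\varphi(u)=q\varphi(v)\in D$ (unique, as the action is free), and $f_{u,v}(\varphi)=0$ if $\varphi(u)=\varphi(v)\notin D$. Then
$$f_{u,w}=f_{u,v}+f_{v,w},\qquad f_{ut,vt}=f_{tu,tv}=f_{u,v}\ (t\in F_Y),\qquad f_{uu',vv'}=f_{u,v}+f_{u',v'}.\tag{9.1}$$
The first is clear. The second holds since $Q$ commutes with translations, and if $\varphi(u)=\varphi(v)\notin D$, then $\varphi(ut)=\varphi(vt)$ and all values are $0$. The third is $f_{uu',vu'}+f_{vu',vv'}$. For homomorphisms $\psi:F_Y\to F_Z$ and $\varphi\in S^Z$,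
$$f_{\psi u,\psi v}(\varphi)=f_{u,v}(\varphi\psi)=:(\psi_*f_{u,v})(\varphi).\tag{9.2}$$
Finally $(u,v)\in\sigma$ iff $f_{u,v}=0$. For f.i. $\tau\in[\sigma,\rho]$ let
$$J_Y(\tau)=\{f_{u,v}:(u,v)\in\tau\cap F_Y^2\}\subseteq\mathbb F_p^{S^Y}.$$
By (9.1) it is closed under sums; it contains $0=f_{u,u}$ and $f_{v,u}=-f_{u,v}$. So it is a subgroup, hence an $\mathbb F_p$-subspace. By (9.2), $\psi_*J_Y(\tau)\subseteq J_Z(\tau)$.

**Step 2: $\tau$ is determined by the family $(J_Y(\tau))_Y$.** As $\rho$ is regular, it suffices to show: *if $(u,v)\in\rho$, $Y=c(u)=c(v)$ and $f_{u,v}\in J_Y(\tau)$, then $(u,v)\in\tau$.* Let $f_{u,v}=f_{u',v'}$ with $(u',v')\in\tau\cap F_Y^2$. By (9.1), $f_{uv',vu'}=f_{u,v}+f_{v',u'}=0$ and $f_{v'u,u'v}=f_{v',u'}+f_{u,v}=0$. So $(uv',vu'),(v'u,u'v)\in\sigma\subseteq\tau$. As $u'\,\tau\,v'$, in $F/\tau$ we have $uv'=vv'$ and $v'u=v'v$. Since $c(v')\subseteq Y$, (2.2) gives $u\,\mathcal R\,uv'$ and $vv'\,\mathcal R\,v$ in $F$. So $u\,\mathcal R\,uv'=vv'\,\mathcal R\,v$ in $F/\tau$, and dually $u\,\mathcal L\,v$ there. By (2.4) right translation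 by $v'$ is injective on the $\mathcal L$-class of $u$ in $F/\tau$, which contains $v$. So $u=v$ in $F/\tau$.

It remains to show that finitely many of the finite-dimensional spaces $J_Y(\tau)$ determine the rest.

**Step 3: a nilpotent ideal.** This will bound the "degree" of the functions $f_{u,v}$. Let $\Sigma=S/\mathcal D$, with classes $D_\alpha$ ($\alpha\in\Sigma$), and let $N$ be the kernel of $\mathbb F_p[S]\to\mathbb F_p[\Sigma]$, i.e. the ideal spanned by all $s-t$ with $s\,\mathcal D\,t$. *Claim: $N^d=0$ for some $d\ge1$.*

First let $D_\alpha=\mathcal M(G_\alpha;I_\alpha,\Lambda_\alpha;P_\alpha)$ be one class, $\Delta$ the augmentation ideal of $\mathbb F_p[D_\alpha]$, and $\omega$ that of $\mathbb F_p[G_\alpha]$. As $G_\alpha$ is a finite $p$-group, $\omega^r=0$ for some $r$. Let $K$ be the kernel of $\mathbb F_p[D_\alpha]\to\mathbb F_p[I_\alpha\times\Lambda_\alpha]$ (rectangular band). Writing $(i,a,\lambda)$ for $a\in\mathbb F_p[G_\alpha]$ by linear extension, $K$ is spanned by the $(i,a,\lambda)$ with $a\in\omega$. As $(i,a,\lambda)(j,b,\mu)=(i,ap_{\lambda j}b,\mu)$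 and $\omega$ is an ideal, $K^r=0$. In a rectangular band $x(y-y')z=xz-xz=0$, so products of three elements of the augmentation ideal of its algebra vanish. Thus $\Delta^3\subseteq K$ and $\Delta^{3r}=0$.

Now list the $\mathcal D$-classes as $D_1,\dots,D_k$, lower ones first, so that each $S_i=D_1\cup\dots\cup D_i$ is an ideal. Put $N_i=N\cap\mathbb F_p[S_i]$, $N_0=0$. Elements of $N$ have coefficient sum $0$ on each class. So modulo $\mathbb F_p[S_{i-1}]$, $N_i$ maps into the augmentation ideal of $\mathbb F_p[S_i]/\mathbb F_p[S_{i-1}]\cong\mathbb F_p[D_i]$, and some power of $N_i$ lies in $N\cap\mathbb F_p[S_{i-1}]=N_{i-1}$. By induction $N=N_k$ is nilpotent.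

(It matters here that the subgroups are $p$-groups for the same $p$ as $Q$. If $g$ has prime order $r\ne p$, then $1-\frac1r(1+g+\dots+g^{r-1})$ is a nonzero idempotent in the augmentation ideal of $\mathbb F_p[\langle g\rangle]$, so that ideal is not nilpotent.)

**Step 4: degree bound.** For $\delta\in\Sigma^Y$ let $B_\delta=\{\varphi\in S^Y:\varphi(y)\in D_{\delta(y)}\ \text{for all}\ y\}$; these boxes partition $S^Y$. *Claim: for $f\in J_Y(\rho)$, $f|_{B_\delta}$ is a sum of functions each depending on fewer than $d$ coordinates.* Choose $\lambda:S\to\mathbb F_p$ with $\lambda(qx)=q+\lambda(x)$ on $D$ (choose values on orbit representatives) and $\lambda=0$ off $D$; extend it linearly to $\mathbb F_p[S]$. Then $f_{u,v}(\varphi)=\lambda(\varphi(u))-\lambda(\varphi(v))$. Since $S\models x^{-1}=x^{q-1}$ for some power $q\ge2$ of $p$, $\varphi(u)=\varphi(y_1)\cdots\varphi(y_l)$ for a plain word $y_1\cdots y_l$ independent of $\varphi$. Fix $e_y\in D_{\delta(y)}$ for each $y\in Y$. For $\varphi\in B_\delta$ write $\varphi(y)=e_y+(\varphi(y)-e_y)$ with $\varphi(y)-e_y\in N$,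 and expand the product in $\mathbb F_p[S]$. Terms with at least $d$ factors from $N$ vanish; each other term depends on fewer than $d$ coordinates. Apply $\lambda$, and treat $v$ in the same way.

**Step 5: many variables can be reduced.** *Claim: let $\tau\in[\sigma,\rho]$ and $|Y|>d|\Sigma|$. Then $J_Y=J_Y(\tau)$ is spanned by the images $\beta_*J_{Y\setminus\{i\}}(\tau)$, where $i\in Y$ and $\beta:F_{Y\setminus\{i\}}\to F_Y$.*

A function of degree less than $d$ vanishes after applying $d$ operators of the form "identity minus substituting coordinate $j$ for coordinate $i$". But substituting $j$ for $i$ can move $\varphi$ out of its box to an unrelated one. So we use a substitution that moves down in $\Sigma$. For $i\ne j$ in $Y$ let $\varepsilon_{ij}$ be the endomorphism of $F_Y$ sending both $i$ and $j$ to $j(jij)^0$ and fixing the other letters. It factors as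
$$F_Y\xrightarrow{\ i\mapsto j\ }F_{Y\setminus\{i\}}\xrightarrow{\ j\mapsto j(jij)^0\ }F_Y .$$
So the linear operator $(\varepsilon_{ij}f)(\varphi)=f(\varphi\varepsilon_{ij})$ on $J_Y$ has its image in some $\beta_*J_{Y\setminus\{i\}}(\tau)$. If $\varphi\in B_\delta$, then $\varphi\varepsilon_{ij}\in B_{\hat\delta}$, where $\hat\delta_i=\hat\delta_j=\delta_i\delta_j$ and $\hat\delta=\delta$ elsewhere. So $\hat\delta\le\delta$ componentwise, with equality iff $\delta_i=\delta_j$. If $\delta_i=\delta_j$, then $\varphi(j)\varphi(i)\varphi(j)\,\mathcal H\,\varphi(j)$ by (2.3), so $\varphi(j)(\varphi(j)\varphi(i)\varphi(j))^0=\varphi(j)$, and $\varphi\varepsilon_{ij}$ is $\varphi$ with the $i$-th coordinate replaced by $\varphi(j)$; let $e_{ij}$ be the corresponding operator on functions on $B_\delta$. Consequently: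

(a) for every down-set $U\subseteq\Sigma^Y$, $\varepsilon_{ij}$ preserves the property "$f=0$ on $B_\delta$ for all $\delta\in U$";

(b) if $f=0$ on $B_{\delta'}$ for all $\delta'<\delta$, then $(\varepsilon_{ij}f)|_{B_\delta}$ equals $e_{ij}(f|_{B_\delta})$ if $\delta_i=\delta_j$, and $0$ otherwise.

Let $\mathbf P$ be the product, in a fixed order, over all tuples $(j;i_1,\dots,i_d)$ of distinct elements of $Y$, of the operators $\prod_{k=1}^d(1-\varepsilon_{i_kj})$ on $J_Y$. Let $f\in J_Y$ vanish on $B_{\delta'}$ for all $\delta'<\delta$. We show that $\mathbf Pf$ vanishes on $B_\delta$. As $|Y|>d|\Sigma|$, some tuple has $\delta_j=\delta_{i_1}=\dots=\delta_{i_d}$. When its factor is applied, the current function $g\in J_Y$ vanishes on all $B_{\delta'}$, $\delta'<\delta$, by (a), and this persists while the operators $1-\varepsilon_{i_kj}$ are applied one after another. By (b) the result on $B_\delta$ is $\prod_k(1-e_{i_kj})(g|_{B_\delta})$. The $e_{i_kj}$ commute, since they replace different coordinates by the coordinate $j$, which is not among the $i_k$. By Step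 4, $g|_{B_\delta}$ is a sum of functions each independent of some coordinate $i_k$, and such a function is killed by $1-e_{i_kj}$. So the result is $0$ on $B_\delta$, and it stays $0$ there by (a) for the down-set $\{\delta':\delta'\le\delta\}$.

Hence, if $f\in J_Y$ vanishes on all $B_\delta$ with $\delta$ of height $<k$ in the finite poset $\Sigma^Y$, then $\mathbf Pf$ vanishes on all $B_\delta$ with $\delta$ of height $\le k$ (for height $<k$ use (a)). Starting from $k=0$, where the hypothesis is empty, we get $\mathbf P^h=0$ on $J_Y$ for large $h$. Expanding $\mathbf P^h=0$, the identity operator on $J_Y$ is a linear combination of nonempty products of operators $\varepsilon_{ij}$. Each such product has its image inside the image of its outermost factor, hence in some $\beta_*J_{Y\setminus\{i\}}(\tau)$. This proves the claim.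

**Step 6: counting.** If $\psi:F_Y\to F_Z$ comes from a bijection $Y\to Z$, then $J_Z(\tau)=\psi_*J_Y(\tau)$. By this and Step 5, the family $(J_Y(\tau))_Y$, hence by Step 2 $\tau$ itself, is determined by the subspaces $J_Y(\tau)$ of the finite spaces $\mathbb F_p^{S^Y}$ for one fixed $Y$ of each size from $1$ to $d|\Sigma|$. So $[\sigma,\rho]$ is finite. $\square$

## 10. Proof of Theorem A

Build the tower of Section 3. It ends at a variety $M=U_\kappa$ with no cover in $L(\mathcal{CR})$. Suppose $M\ne\mathcal{CR}$.

**Step 1: bands.** We need these to apply the operators. By Lemma 3.2 and (F3), $\mathcal{SL}\subseteq M$ and $L_2^1,R_2^1\in M$.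

**Step 2: $M=M'={}'M$.** Otherwise Proposition 7.4 or its dual gives a cover of $M$.

**Step 3: a contradiction.** Fix a prime $p$. By Theorem 8.1 there is $S\in\mathcal F_p\setminus M$; choose $|S|$ minimal. Proper subsemigroups and proper quotients of $S$ are in $\mathcal F_p$, hence in $M$. So Lemma 4.1 applies. In shape 1, take $Q$ as in Section 9. Then $S/\nu_Q$ is a proper quotient, so it is in $M$, and by Proposition 9.1 $[M,M\vee\operatorname{var}S]$ is finite. Since $M\ne M\vee\operatorname{var}S$, this interval contains a cover of $M$, a contradiction. In shape 2, Lemma 6.2 gives $S\in M'=M$, a contradiction. In shape 3, dually, $S\in{}'M=M$, a contradiction.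

Hence $M=\mathcal{CR}$, which is (2). If $V\subsetneq\mathcal{CR}$, then Lemma 3.1, applied to this tower, gives a cover $V\vee U_{\beta+1}$ of $V$, which is (1). $\blacksquare$

## 11. The same argument below a variety $W$

**Theorem B.** Let $W\subseteq\mathcal{CR}$ be a variety containing $\mathcal{SL}$ such that

* (c1) if $S\in\mathcal{CR}$ has a congruence $\lambda$ with $S/\lambda\in W$ and $\lambda\cap\mathcal R=\mathrm{id}$ or $\lambda\cap\mathcal L=\mathrm{id}$, then $S\in W$;
* (c2) $W$ is generated by finite semigroups each of which is a $p$-semigroup for some prime $p$ (depending on the semigroup).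

Then every $V\subsetneq W$ has a cover in $L(W)$, and $L(W)$ contains a tower ending at $W$.

*Proof.* Covers in $L(W)$ are covers in $L(\mathcal{CR})$, because everything below a subvariety of $W$ is in $L(W)$. Build a tower inside $L(W)$ as before, ending at a variety $M$ without a cover in $L(W)$. Suppose $M\ne W$.

**Step 1: bands.** In $L_2^1$ the Rees congruence $\lambda$ of $\{a,b\}$ satisfies $\lambda\cap\mathcal R=\mathrm{id}$, and the quotient is a semilattice. So $L_2^1\in W$ by (c1), and dually $R_2^1\in W$. By Lemma 3.2 and (F3), $\mathcal{SL}\subseteq M$ and $L_2^1,R_2^1\in M$.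

**Step 2: $M=M'={}'M$.** We first show $M'\subseteq W$, so that covers inside $M'$ are in $L(W)$. Let $\rho=\rho_M$ and $\lambda=\rho/\rho'$ on $F/\rho'$, with quotient $F/\rho\in W$. If $(u,v)\in\rho$ and $u\,\mathcal R_{\rho'}\,v$, then $uw\,\rho'\,v$ for some $w\in F^1$. So for $a\in c(u)=c(v)$, $u_{<a}=(uw)_{<a}\,\rho\,v_{<a}$ (or both are $1$), and $(u,v)\in\rho'$. Thus $\lambda\cap\mathcal R=\mathrm{id}$, and (c1) gives $F/\rho'\in W$, i.e. $M'\subseteq W$. Dually ${}'M\subseteq W$. If $M\ne M'$ or $M\neq{}'M$, Proposition 7.4 or its dual gives a cover of $M$ in $L(W)$, a contradiction.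

**Step 3: a contradiction.** Some generator from (c2) is not in $M$; it is a $p$-semigroup for some $p$. Its divisors (quotients of subsemigroups) are $p$-semigroups in $W$. Let $S$ be a divisor of minimal order not in $M$. Its proper subsemigroups and proper quotients are in $M$, and $M\vee\operatorname{var}S\subseteq W$. The three shapes are excluded as in Section 10.

Hence $M=W$. For $V\subsetneq W$, Lemma 3.1 gives a cover $V\vee U_{\beta+1}\subseteq W$ of $V$. $\square$

**Corollary C.** Let $\mathcal N$ be a group variety generated by finite $p$-groups for one fixed prime $p$, and let $\mathcal{CR}(\mathcal N)$ be the class of all c.r. semigroups with all subgroups in $\mathcal N$. This is a variety, and $L(\mathcal{CR}(\mathcal N))$ has the cover property.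

For all groups this is $\mathcal{CR}$ (by (F4)); for the trivial group variety it concerns the variety of all bands. Another example for $\mathcal N$ is the variety of groups of exponent dividing $p$ and nilpotency class at most $c$: its finitely generated members are finite $p$-groups, and they generate it.

*Proof.* Write $W=\mathcal{CR}(\mathcal N)$.

**Step 1: $W$ is a variety.** It is defined within $\mathcal{CR}$ by the identities $w(ex_1e,\dots,ex_ke)=e$ with $e=(x_1\cdots x_k)^0$, where $w=1$ runs over the laws of $\mathcal N$. Indeed $ex_ie\,\mathcal D\,e$, so $ex_ie\,\mathcal H\,e$ by (2.2) and its dual; so the identities hold if all subgroups are in $\mathcal N$. Conversely, for $g_1,\dots,g_k$ in a subgroup with identity $e$ we have $(g_1\cdots g_k)^0=e$ and $eg_ie=g_i$, so the identities give $w(g_1,\dots,g_k)=e$. Clearly $\mathcal{SL}\subseteq W$.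

**Step 2: (c1).** If $\lambda\cap\mathcal R=\mathrm{id}$ or $\lambda\cap\mathcal L=\mathrm{id}$, then $\lambda\cap\mathcal H=\mathrm{id}$, so subgroups of $S$ embed in $S/\lambda$.

**Step 3: (c2).** We repeat Section 8 for the free object $F$ of $W$ (on $X$) and the class $\mathcal F_p\cap W$, to separate distinct elements of $F$ in members of $\mathcal F_p\cap W$. Since $\mathcal{SL}\subseteq W$, contents and (2.5) are as before. The points that change are these.

*Lemma 5.1.* The semigroup $P$ is in $W$, since its subgroups are trivial or subgroups of $F_Y^1$. So prefixes and suffixes are available, and Lemmas 8.2 and 8.3 hold with the same proofs.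

*$A^+/\theta\in W$ if $S\in W$.* Let $w,w'$ be $\mathcal H$-related in $A^+/\theta$. Then $w'\,\theta\,wt$ for some (possibly empty) $t$ with $c(wt)=c(w)$, so $\ell(wt)=\ell(w)$ and $\ell(w)\,\theta\,\ell(w')$ (or both are empty); dually for $r$. So $c(h(w))=c(h(w'))$ and $S\models h(w)=h(w')$ (vacuously if both are empty) for all nonempty $h$. If also $S\models w=w'$, then $w\,\theta\,w'$. So each subgroup of $A^+/\theta$ embeds in $F_A(\operatorname{var}S)\in W$.

*$C\in W$ if moreover $G\in\mathcal N$.* On a subgroup of $C$ of content $A$, $\ell$ and $r$ are constant, so $m=m(r(w),\ell(w))$ is constant. By (8.4), $\gamma(ww')m=\gamma(w)m\cdot\gamma(w')m$. So $w\mapsto\gamma(w)m$ is a homomorphism into $G$, injective as $\ell,r,\gamma$ determine the element. Subgroups of content $\ne A$ are subgroups of $A^+/\theta$.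

*Relatively free groups.* A free group of $\mathcal N$ is residually a finite $p$-group in $\mathcal N$: if two of its elements differ, the corresponding law fails in some generating finite $p$-group, which gives a separating homomorphism. For $n=1$, $F_A$ is the free group of rank one of $\mathcal N$, so this starts the induction.

*The last case of 8.4.* Let $u=x(f_1,\pi,f_2)\ne v=x(f_1,\tilde\pi,f_2)$, where $E_0$ and $S\in\mathcal F_p\cap W$ are chosen as there. Let $\nu=\partial_1f_1$ and $\xi=\tilde\pi\pi^{-1}\in\Pi(\nu,\nu)$. As $u\ne v$, $\Phi(\xi)\ne1$ in the group $\mathcal K(\nu,\nu)$. The map $x\mapsto x\dot\nu^{-1}$ is an isomorphism of $\mathcal K(\nu,\nu)$ onto the maximal subgroup $H_{\dot\nu}$ of $F$, because $(x\dot\nu^{-1}y)\dot\nu^{-1}=(x\dot\nu^{-1})(y\dot\nu^{-1})$. So $\mathcal K(\nu,\nu)\in\mathcal N$. Writing $\mathcal N(H)$ for the verbal subgroup of a group $H$ given by the laws of $\mathcal N$, we get $\xi\notin\mathcal N(\Pi(\nu,\nu))$.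

We carry this over to a free group on edges. Let $E$ be the edge set of $\Gamma$. Choose a spanning tree of the component of $\nu$, and for each vertex $y$ of that component let $\tau_y$ be the path from $\nu$ to $y$ in the tree. Define $\mathrm{Free}(E)\to\Pi(\nu,\nu)$ by $e\mapsto\tau_{\partial_0e}\,e\,\tau_{\partial_1e}^{-1}$ for edges in the component and $e\mapsto1$ for the others. Reading a loop at $\nu$ as a word in edges and then applying this map gives back the loop, since the tree paths cancel and $\tau_\nu=1$. So the word of $\xi$ is not in $\mathcal N(\mathrm{Free}(E))$. Let $E_1\subseteq E_0$ be the finite set of edges in $\xi$; as $\mathcal N(\mathrm{Free}(E_1))\subseteq\mathcal N(\mathrm{Free}(E))$, the word of $\xi$ is not in $\mathcal N(\mathrm{Free}(E_1))$. Since $\eta_\theta$ is injective on $E_1$, $\mathrm{Free}(E_1)$ is via $\eta_\theta$ a free factor of $\mathrm{Free}(E_\theta)$, so there is a retraction onto it, and the image of $\xi$ is not in $\mathcal N(\mathrm{Free}(E_\theta))$. The group $\mathrm{Free}(E_\theta)/\mathcal N(\mathrm{Free}(E_\theta))$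 is free in $\mathcal N$, hence residually a finite $p$-group in $\mathcal N$. So there are a finite $p$-group $G\in\mathcal N$ and a map $E_\theta\to G$ with $\bar\xi\ne1$, i.e. $\bar\pi\ne\bar{\tilde\pi}$. By Lemma 8.3, $\eta:F_A\to C\in\mathcal F_p\cap W$ separates $u$ and $v$.

Thus $W$ is generated by $\mathcal F_p\cap W$, (c1) and (c2) hold, and Theorem B applies. $\square$
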